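# A little Lipschitz space that fails the approximation property

All scalars are real unless the contrary is said.

## 1. Averaged difference quotients on a compact cube of vectors

Let $Y$ be a Banach space and let $e_1,e_2,\dots$ be linearly independent unit vectors in $Y$. Put $a_i=2^{-i}$ and
$$Q=\prod_{i\ge1}[0,a_i],\qquad \Phi(t)=\sum_i t_ie_i\quad(t\in Q),\qquad K=\Phi(Q)\subset Y .$$
The series for $\Phi$ converges uniformly on $Q$, because $\|t_ie_i\|\le 2^{-i}$. So $\Phi$ is continuous for the product topology, and $K$ is compact. It is convex because $Q$ is convex and $\Phi$ respects convex combinations, and it contains $0=\Phi(0)$. We do not need $\Phi$ to be injective.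

Let $dt$ be the product of the normalized Lebesgue measures on the factors $[0,a_i]$, and let $t^{i\to u}$ be the point $t$ with its $i$-th coordinate replaced by $u$. For $f\in C(K)$ define
$$\langle Se_i,f\rangle=\frac1{a_i}\int_Q\big[f(\Phi(t^{i\to a_i}))-f(\Phi(t^{i\to 0}))\big]\,dt ,$$
and extend $S$ linearly to $\mathrm{span}(e_i)$, which is possible because the $e_i$ are independent. So $Sy$ is a linear functional on $C(K)$. It measures the average increase of $f$ in the direction $y$, but it makes sense for functions that have no derivative anywhere.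

Here is the picture with two vectors only, $Q=[0,\frac12]\times[0,\frac14]$. If $f(\Phi(t))=t_1t_2$, then
$$\langle Se_1,f\rangle=2\int\tfrac12t_2\,dt=\tfrac18,$$
which is also the average over $Q$ of $\partial f/\partial t_1=t_2$. In general, for smooth $f$, the fundamental theorem of calculus says that $\langle Se_i,f\rangle$ is the average of the derivative of $f$ in direction $e_i$.

If $f$ is the restriction to $K$ of a linear functional $y^*\in Y^*$, the bracket in the integral equals $a_iy^*(e_i)$. Hence
$$\langle Sy,\,y^*|_K\rangle=y^*(y)\qquad(y\in\mathrm{span}(e_i),\ y^*\in Y^*). \tag{1}$$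

Identity (1) is what $S$ is for. Restriction to $K$ turns functionals on $Y$ into functions on $K$, the map $S$ turns vectors of $Y$ into functionals on functions, and the pairing is preserved. If $Y$ has a defect that can be expressed by pairings of vectors with functionals, we can hope to carry it to a space of functions on $K$. The defect will be the failure of the approximation property. The function space will be a space of little Lipschitz functions, for a metric on $K$ that we shall have to design.

## 2. Little Lipschitz functions and approximation by finite-rank operators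

Let $(K,d)$ be a compact metric space with a distinguished point $0$.

**Definition (Lipschitz and little Lipschitz functions).** $\mathrm{Lip}_0(K)$ is the Banach space of Lipschitz functions $f:K\to\mathbb R$ with $f(0)=0$, normed by $\|f\|_L=\sup_{x\ne y}|f(x)-f(y)|/d(x,y)$. Its closed subspace $\mathrm{lip}_0(K)$ consists of the $f$ with
$$\lim_{\varepsilon\to0}\ \sup_{0<d(x,y)<\varepsilon}\frac{|f(x)-f(y)|}{d(x,y)}=0 .$$

For $K=[0,1]$ with the usual metric, a little Lipschitz function has derivative $0$ everywhere, so $\mathrm{lip}_0([0,1])=\{0\}$. For $K=[0,1]$ with $d(x,y)=|x-y|^{1/2}$, the function $f(x)=x$ is in $\mathrm{lip}_0$, since $|x-y|/|x-y|^{1/2}\to0$. The function $x^{1/2}$ is in $\mathrm{Lip}_0$ but not in $\mathrm{lip}_0$, because its slope between $0$ and $x$ is $1$.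

**Definition (A.P. and M.A.P.).** A Banach space $X$ has the metric approximation property (M.A.P.) if for every compact $C\subset X$ and every $\varepsilon>0$ there is a finite-rank bounded linear $T:X\to X$ with $\|T\|\le1$ and $\|Tx-x\|<\varepsilon$ for all $x\in C$. Without the requirement $\|T\|\le1$ this is Grothendieck's approximation property (A.P.).

For example, $c_0$ has the M.A.P.: the coordinate projections $P_n$ are finite-rank contractions with $P_nx\to x$ for each $x$. Here we use a remark that will return several times. If contractions $T_n$ converge to the identity at each point, they converge uniformly on compact sets. Indeed, cover $C$ by balls $B(x_i,\varepsilon)$, $i\le m$. For $x\in B(x_i,\varepsilon)$ we get $\|T_nx-x\|\le\|T_n(x-x_i)\|+\|T_nx_i-x_i\|+\|x_i-x\|\le 2\varepsilon+\max_i\|T_nx_i-x_i\|$.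

The survey "A survey on Lipschitz-free Banach spaces" asks: does $\mathrm{lip}_0(K)$ have the M.A.P. for every compact metric space $K$? The answer is no, and even the A.P. can fail. To state the result we need one more notion.

**Definition (modulus).** A modulus is a continuous, concave, nondecreasing $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=0$ and $\omega(t)>0$ for $t>0$.

The functions $t$ and $t^\alpha$ ($0<\alpha<1$) are moduli. Concavity and $\omega(0)=0$ give $\omega(s)\ge\frac{s}{s+t}\,\omega(s+t)$. This says that $\omega(t)/t$ is nonincreasing. Adding the same inequality with $s,t$ exchanged gives $\omega(s)+\omega(t)\ge\omega(s+t)$. Therefore $\omega(\|x-y\|)$ satisfies the triangle inequality and is a metric on any subset of a Banach space. It induces the norm topology: $\omega$ is continuous at $0$, and conversely $\omega(\|x-y\|)<\omega(\delta)$ forces $\|x-y\|<\delta$. So norm-compact sets remain compact.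

**Theorem A.** Let $Y$ be any Banach space failing the A.P. There are a compact convex $K\subset Y$ with $0\in K$ and a modulus $\omega$ with $\omega(t)/t\to\infty$ as $t\to0$ such that, for the metric $\rho(x,y)=\omega(\|x-y\|)$, the space $\mathrm{lip}_0(K,\rho)$ fails the A.P. In particular it fails the M.A.P.

A Banach space failing the A.P. exists by Enflo (Acta Math. 130 (1973)). If one starts from a complex space failing the A.P., its underlying real space fails it too. Indeed, suppose a real-linear finite-rank $T$ approximates the identity on $C\cup iC$, and put $T'x=\frac12(Tx-iT(ix))$. Then $T'(ix)=\frac12(T(ix)+iTx)=iT'x$, so $T'$ is complex-linear. It has finite rank. For $x\in C$ we have $Tx\approx x$ and $-iT(ix)\approx-i\cdot ix=x$, so $T'x\approx x$.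

So a compact $K$ as in the theorem exists, and the question has a negative answer.

## 3. Finite sets, snowflaked intervals, and convex sets with the norm metric

If $K$ is finite, then $\mathrm{lip}_0(K)=\mathrm{Lip}_0(K)$ is finite-dimensional and the identity is a finite-rank contraction. The M.A.P. is trivial.

Next take $K=[0,1]$ with $|x-y|^\alpha$, $0<\alpha<1$. The natural operators are $T_nf=$ the piecewise linear interpolation of $f$ at the nodes $0,h,2h,\dots,1$, with $h=1/n$. They have finite rank, $T_nf(0)=0$, and $T_nf\in\mathrm{lip}_0$ since $T_nf$ is Lipschitz for $|x-y|$. To see that they are contractions, let $U$ be uniform on $[0,1)$ and round at random, $N(x)=h\lfloor x/h+U\rfloor$, with the same $U$ for all $x$. Then $N(x)$ is one of the two nodes next to $x$, its mean is $x$, and $T_nf(x)=\mathbb E f(N(x))$. For $x\le y$ we have $N(x)\le N(y)$, so for every concave modulus $\omega$ with $|f(u)-f(v)|\le\omega(|u-v|)$, Jensen's inequality gives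
$$|T_nf(x)-T_nf(y)|\le\mathbb E\,\omega(N(y)-N(x))\le\omega\big(\mathbb E(N(y)-N(x))\big)=\omega(y-x).$$
With $\omega(t)=\|f\|_Lt^\alpha$ we get $\|T_nf\|_L\le\|f\|_L$.

For the convergence let $f\in\mathrm{lip}_0$ and $\varepsilon>0$. Slopes of $f$ over distances below some $\delta_0$ are at most $\varepsilon$, and for $r\ge\delta_0$ we have $\|f\|_Lr^\alpha\le\|f\|_L\delta_0^{\alpha-1}r$. So, with $C_\varepsilon=\|f\|_L\delta_0^{\alpha-1}$, $f$ has the concave modulus $\varepsilon t^\alpha+C_\varepsilon t$, and then so has $T_nf$. Hence over a distance $r<\delta$ the slope of $T_nf-f$ is at most $2(\varepsilon+C_\varepsilon\delta^{1-\alpha})\le4\varepsilon$ if $\delta$ is small. Over a distance $r\ge\delta$ it is at most $2\|T_nf-f\|_\infty\delta^{-\alpha}$, which tends to $0$. So $\|T_nf-f\|_L\to0$, and $\mathrm{lip}_0([0,1],|x-y|^\alpha)$ has the M.A.P.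

For a general compact $K$, one would try the same thing: take a finite net and average $f$ over nearby net points. The contraction estimate used that $N(x)\le N(y)$, so that the mean of the distance $|N(y)-N(x)|$ was exactly $|y-x|$. A general compact set has no order, and nothing makes a random rounding to a net contract distances in the mean. Theorem A says that no other finite-rank device can replace this in general, even if we give up the norm bound.

Now look at the set $K$ of Section 1 with the norm metric. Then $\mathrm{lip}_0(K)=\{0\}$: for $x\in K$ cut the segment from $0$ to $x$, which lies in $K$, into $n$ equal pieces. If $\varepsilon_n$ is the largest slope of $f$ over distance $\|x\|/n$, then $|f(x)|\le n\cdot\varepsilon_n\|x\|/n\to0$. So the norm metric is useless, and we must use $\rho=\omega(\|x-y\|)$ with $\omega(t)/t\to\infty$. This is exactly the condition that makes norm-Lipschitz functions vanishing at $0$ belong to $\mathrm{lip}_0(K,\rho)$.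

## 4. A trace that obstructs finite-rank approximation

In $\mathbb R^n$, if $\sum_i\varphi_i(f)g_i=0$ for all $f$ (the sum being absolutely convergent), then $\sum_i\varphi_i(g_i)=0$, since both sides are the trace of the zero operator. In infinite dimensions this can break down, and any breakdown destroys the A.P.

**Lemma 1.** Let $X$ be a Banach space, $g_i\in X$, $\varphi_i\in X^*$ ($i\ge1$), $\sum\|g_i\|\|\varphi_i\|<\infty$, $\sum_i\varphi_i(g_i)=1$, and $\sum_i\varphi_i(f)g_i=0$ for all $f\in X$. Then $X$ fails the A.P.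

**Proof.** Drop the terms with $g_i=0$ or $\varphi_i=0$. We first rescale so that the $g_i$ form, with $0$, a compact set. We need numbers $\eta_i>0$, $\eta_i\to0$, with $\sum\|g_i\|\|\varphi_i\|/\eta_i<\infty$. They come from the following elementary fact, which we shall use again.

If $s_j>0$ and $\sum s_j<\infty$, put $r_j=\sum_{i\ge j}s_i$ and $\beta_j=(r_1/r_j)^{1/2}$. Then $1=\beta_1\le\beta_2\le\cdots\to\infty$, and
$$\beta_js_j=\sqrt{r_1}\,\frac{r_j-r_{j+1}}{\sqrt{r_j}}\le2\sqrt{r_1}\,(\sqrt{r_j}-\sqrt{r_{j+1}}),$$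
so $\sum\beta_js_j\le2r_1<\infty$.

Take $\eta_i=1/\beta_i$ with $s_i=\|g_i\|\|\varphi_i\|$ (if only finitely many terms remain, take $\eta_i=1$). Replace $g_i$ by $\eta_ig_i/\|g_i\|$ and $\varphi_i$ by $\|g_i\|\varphi_i/\eta_i$. Neither $\varphi_i(g_i)$ nor $\varphi_i(f)g_i$ nor $\|g_i\|\|\varphi_i\|$ has changed, and now $\sum\|\varphi_i\|<\infty$ and $\{g_i\}\cup\{0\}$ is compact.

If $Tf=\psi(f)h$ has rank one, then $\sum_i\varphi_i(Tg_i)=\sum_i\psi(g_i)\varphi_i(h)=\psi\big(\sum_i\varphi_i(h)g_i\big)=0$. By linearity, $\sum_i\varphi_i(Tg_i)=0$ for every finite-rank $T$. If $\|Tg-g\|<\varepsilon$ on $\{g_i\}\cup\{0\}$, then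
$$1=\Big|\sum_i\varphi_i(g_i-Tg_i)\Big|\le\varepsilon\sum_i\|\varphi_i\| ,$$
which is false for small $\varepsilon$. $\square$

Grothendieck's criterion (Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Thm 1.e.4) says that the converse holds as well: if $Y$ fails the A.P., there are $y_j^*\in Y^*$ and $y_j\in Y$ with
$$\sum_js_j<\infty,\quad s_j=\|y_j^*\|\|y_j\|,\qquad\sum_jy_j^*(y)y_j=0\ \ (y\in Y),\qquad\sum_jy_j^*(y_j)=1. \tag{2}$$

The plan is now concrete. Put $g_j=y_j^*|_K$ and $\varphi_j=Sy_j$. By (1), $\sum\varphi_j(g_j)=\sum y_j^*(y_j)=1$, and we want to apply Lemma 1 to $X=\mathrm{lip}_0(K,\rho)$. What is missing is a bound for $\|Sy_j\|$ in terms of $\|y_j\|$.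

## 5. Cancellation in a sum of directions, and regularization at one scale

Let $E_n=\mathrm{span}(e_1,\dots,e_n)$, and let $f$ satisfy $|f(x)-f(z)|\le L\,\omega(\|x-z\|)$ on $K$. The points $\Phi(t^{i\to a_i})$ and $\Phi(t^{i\to0})$ are at norm distance $a_i$. So for $y=\sum_{i\le n}c_ie_i$ the triangle inequality gives
$$|\langle Sy,f\rangle|\le L\sum_{i\le n}|c_i|\,\frac{\omega(a_i)}{a_i}. \tag{3}$$
This is the bound one tries first, and it is blind to cancellation. If $\|e_1-e_2\|=\delta$ is tiny and $y=e_1-e_2$, then $\|y\|=\delta$, while the right side of (3) is at least $2L$ as soon as $\omega(t)\ge t$. In terms of $\|y\|$, (3) is of size $B_n\|y\|$, where $B_n$ is a finite constant with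
$$\sum_{i\le n}\frac{|c_i|}{a_i}\le B_n\Big\|\sum_{i\le n}c_ie_i\Big\|\qquad(c\in\mathbb R^n). \tag{4}$$
Such $B_n$ exists because all norms on $\mathbb R^n$ are equivalent. But $B_n$ depends on how close to dependent the $e_i$ are, and nothing relates it to the $s_j$ in (2). We have no reason to expect $\sum B_js_j<\infty$.

For a function $f$ that is $\Lambda$-Lipschitz for the norm the situation is much better. There $Sy$ is the average of a true derivative in the direction $y$, and its modulus is at most $\Lambda\|y\|$, with no $B_n$. But the functions in $\mathrm{lip}_0(K,\rho)$ need not be norm-Lipschitz.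

The way through is to split $f$ at a scale $\tau$ into a norm-Lipschitz part, charged by $\|y\|$, and a uniformly small remainder, charged by $B_n\|y\|$. If $\tau\le1/B_n$, both charges are at most $L\|y\|\,\omega(\tau)/\tau$. And $\omega$ may be chosen last, after all the $B_n$ are known, so that $\omega(\tau)/\tau$ is as small as we need along the scales $\tau=\tau_n$. Here is the splitting.

**Lemma 2.** Let $K$ be a compact subset of a Banach space, $\omega$ a modulus, $f:K\to\mathbb R$ with $|f(x)-f(z)|\le L\,\omega(\|x-z\|)$ on $K$, $\tau>0$, and $\Lambda=L\omega(\tau)/\tau$. Then there is $f_1:K\to\mathbb R$, $\Lambda$-Lipschitz for the norm, with $0\le f-f_1\le L\omega(\tau)$.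

**Proof.** Put $f_1(x)=\min_{z\in K}[f(z)+\Lambda\|x-z\|]$; the minimum exists as $f$ is continuous. A minimum of $\Lambda$-Lipschitz functions of $x$ is $\Lambda$-Lipschitz, and the choice $z=x$ gives $f_1\le f$. For the other inequality fix $x,z$ and let $r=\|x-z\|$. If $r\ge\tau$, then $\omega(r)\le r\,\omega(\tau)/\tau$ because $\omega(t)/t$ is nonincreasing, so $L\omega(r)\le\Lambda r$ and $f(z)+\Lambda r\ge f(x)-L\omega(r)+\Lambda r\ge f(x)$. If $r<\tau$, then $f(z)+\Lambda r\ge f(x)-L\omega(r)\ge f(x)-L\omega(\tau)$. $\square$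

## 6. Proof of Theorem A

**Step 1: choose the vectors, then the scales, then the metric.** Take $y_j^*,y_j$ as in (2) and discard all terms with $y_j=0$ or $y_j^*=0$; this changes nothing in (2). The span $V$ of the remaining $y_j$ is infinite-dimensional. Otherwise the operator $\sum_jy_j^*|_V\otimes y_j$ on the finite-dimensional space $V$ would be zero, while its trace is $\sum y_j^*(y_j)=1$. So infinitely many terms remain, and all $s_j>0$.

Drop each $y_j$ that lies in the span of its predecessors and normalize the others. This gives linearly independent unit vectors $e_1,e_2,\dots$. The span of $y_1,\dots,y_n$ is $E_m$ for some $m\le n$, so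
$$y_1,\dots,y_n\in E_n\qquad(n\ge1).$$
Construct $a_i,Q,\Phi,K,S$ from these $e_i$ as in Section 1, and take $0<B_n<\infty$ as in (4). Put $\tau_n=\min(1/n,1/B_n)$. By the fact in the proof of Lemma 1, choose $1\le\beta_1\le\beta_2\le\cdots\to\infty$ with $\sum\beta_js_j<\infty$. Finally define
$$\omega(t)=\inf_k\,(\tau_k+\beta_kt)\qquad(t\ge0). \tag{5}$$

**Step 2: check that $\omega$ has the required properties.** As a finite-valued infimum of nondecreasing affine functions, $\omega$ is concave and nondecreasing. Concave functions are continuous on $(0,\infty)$. We have $\omega(0)=\inf_k\tau_k=0$, and $\limsup_{t\to0}\omega(t)\le\tau_k$ for every $k$, so $\omega$ is continuous at $0$. Also $\omega(t)\ge\beta_1t\ge t$. So $\omega$ is a modulus. For every $m$, separating $k\le m$ from $k>m$,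
$$\frac{\omega(t)}t=\inf_k\Big(\frac{\tau_k}t+\beta_k\Big)\ge\min\Big(\frac{\min_{k\le m}\tau_k}t,\ \beta_{m+1}\Big).$$
As $t\to0$ the lower limit of the left side is at least $\beta_{m+1}$, for every $m$. Hence $\omega(t)/t\to\infty$. On the other hand, using the term $k=n$ in (5),
$$\frac{\omega(\tau_n)}{\tau_n}\le1+\beta_n\le2\beta_n. \tag{6}$$
Let $\rho(x,x')=\omega(\|x-x'\|)$. Then $(K,\rho)$ is compact. Put $X=\mathrm{lip}_0(K,\rho)$.

**Step 3: linear functionals are little Lipschitz.** For $y^*\in Y^*$,
$$\frac{|y^*(x-x')|}{\rho(x,x')}\le\|y^*\|\,\frac{\|x-x'\|}{\omega(\|x-x'\|)} .$$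
This is at most $\|y^*\|$ since $\omega(t)\ge t$. Since $\|x-x'\|\le\rho(x,x')$ and $t/\omega(t)\to0$, it tends to $0$ uniformly as $\rho(x,x')\to0$. So $y^*|_K\in X$ and $\|y^*|_K\|_L\le\|y^*\|$.

**Step 4: bound $S$ on $E_n$ with constant $4\beta_n$.** We claim
$$|\langle Sy,f\rangle|\le4\beta_n\|y\|\|f\|_L\qquad(y\in E_n,\ f\in\mathrm{Lip}_0(K,\rho)). \tag{7}$$
Let $y=\sum_{i\le n}c_ie_i$, $L=\|f\|_L$, and take $f_1,\Lambda$ from Lemma 2 with $\tau=\tau_n$.

For the Lipschitz part, let $Q_n=\prod_{i\le n}[0,a_i]$, and for $s\in Q_n$ let $F_1(s)$ be the average of $f_1(\Phi(s,r))$ over the remaining coordinates $r=(r_{n+1},r_{n+2},\dots)$. Since $\Phi(s,r)-\Phi(s',r)=\sum_{i\le n}(s_i-s_i')e_i$,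
$$|F_1(s)-F_1(s')|\le\Lambda\Big\|\sum_{i\le n}(s_i-s_i')e_i\Big\| ,$$
so $F_1$ is Lipschitz on $Q_n$. By Fubini, $\langle Se_i,f_1\rangle$ is $1/a_i$ times the average over $Q_n$ of $F_1(s^{i\to a_i})-F_1(s^{i\to0})=\int_0^{a_i}\partial_iF_1(s^{i\to u})\,du$, by the fundamental theorem of calculus for Lipschitz functions of one variable. So $\langle Se_i,f_1\rangle$ is the average of $\partial_iF_1$ over $Q_n$, and $\langle Sy,f_1\rangle$ is the average of $\sum_ic_i\partial_iF_1$. By Rademacher's theorem almost every $s$ is an interior point of differentiability, and there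
$$\Big|\sum_{i\le n}c_i\partial_iF_1(s)\Big|=\lim_{h\to0}\frac{|F_1(s+hc)-F_1(s)|}{|h|}\le\Lambda\|y\| .$$
Therefore $|\langle Sy,f_1\rangle|\le\Lambda\|y\|=L\|y\|\,\omega(\tau_n)/\tau_n$.

For the remainder, the values of $f-f_1$ lie in $[0,L\omega(\tau_n)]$, so two of them differ by at most $L\omega(\tau_n)$. Hence $|\langle Se_i,f-f_1\rangle|\le L\omega(\tau_n)/a_i$, and by (4) and $B_n\tau_n\le1$,
$$|\langle Sy,f-f_1\rangle|\le\sum_{i\le n}\frac{|c_i|}{a_i}L\omega(\tau_n)\le B_n\|y\|L\omega(\tau_n)\le L\|y\|\frac{\omega(\tau_n)}{\tau_n}.$$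
The total is at most $2L\|y\|\,\omega(\tau_n)/\tau_n\le4\beta_nL\|y\|$ by (6). This proves (7).

**Step 5: transport the trace.** Let $g_j=y_j^*|_K\in X$ and $\varphi_j=Sy_j|_X$. Since $y_j\in E_j$, (7) gives $\varphi_j\in X^*$ with $\|\varphi_j\|\le4\beta_j\|y_j\|$. With Step 3,
$$\sum_j\|g_j\|\|\varphi_j\|\le4\sum_j\beta_js_j<\infty ,$$
and by (1), $\sum_j\varphi_j(g_j)=\sum_jy_j^*(y_j)=1$.

**Step 6: the transported operator is zero.** Let $f\in X$, $x\in K$, and $u_k=\sum_{j\le k}y_j^*(x)y_j\in E_k$. By (2), $u_k=-\sum_{j>k}y_j^*(x)y_j$, so $\|u_k\|\le\|x\|\sum_{j>k}s_j$. This smallness is where we need (7) for all of $E_k$ and not only for single vectors $y_j$. Since $g_j(x)=y_j^*(x)$ and $(\beta_j)$ is nondecreasing,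
$$\Big|\sum_{j\le k}\varphi_j(f)g_j(x)\Big|=|\langle Su_k,f\rangle|\le4\|f\|_L\|x\|\,\beta_k\sum_{j>k}s_j\le4\|f\|_L\|x\|\sum_{j>k}\beta_js_j\longrightarrow0 .$$
The series $\sum_j\varphi_j(f)g_j$ converges absolutely in $X$, and evaluations at points are continuous on $X$. So its sum vanishes at every $x\in K$, that is, $\sum_j\varphi_j(f)g_j=0$ for all $f\in X$. By Lemma 1, $X=\mathrm{lip}_0(K,\rho)$ fails the A.P., hence also the M.A.P. $\blacksquare$

## 7. Hölder metrics and the price of the cube

In Theorem A the modulus $\omega$ is dictated by the constants $B_n$, and we have no control over it. The next theorem allows all $\omega(t)=t^\alpha$ at once. It uses the Lipschitz-free space.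

**Definition (free space).** For a metric $\rho$ on $K$, $\mathcal F(K,\rho)$ is the closed span in $\mathrm{Lip}_0(K,\rho)^*$ of the evaluations $\delta_x:f\mapsto f(x)$.

If $K=\{0,p\}$, then $\mathcal F(K)$ is the line spanned by $\delta_p$. In general $\|\delta_x-\delta_y\|=\rho(x,y)$: the inequality $\le$ is clear, and the function $\rho(\cdot,y)-\rho(0,y)$ gives equality. Moreover $\mathcal F(K,\rho)^*=\mathrm{Lip}_0(K,\rho)$. Each $f$ acts on $\mathcal F(K,\rho)$ by $m\mapsto m(f)$. Conversely, for $\psi\in\mathcal F(K,\rho)^*$ the function $f(x)=\psi(\delta_x)$ vanishes at $0$, is Lipschitz with constant at most $\|\psi\|$, and acts as $\psi$ on the span of the $\delta_x$, hence on $\mathcal F(K,\rho)$.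

**Theorem B.** There is a compact convex set $K\subset c_0$, $0\in K$, $d(x,y)=\|x-y\|_\infty$, such that for every modulus $\omega$ with $\omega(t)/t\to\infty$ as $t\to0$ and $\omega(t)=O(|\log t|^{-5})$ as $t\to0$, the spaces $\mathrm{lip}_0(K,\omega\circ d)$, $\mathcal F(K,\omega\circ d)$ and $\mathrm{Lip}_0(K,\omega\circ d)$ all fail the A.P. In particular this holds for $(K,d^\alpha)$, for every $\alpha\in(0,1)$.

The proof does not use Enflo's theorem: the trace obstruction is built by hand, in blocks of dimension $N_k=2^k$. Vectors $f^k_j$ ($j\le N_k$) of norm $1$ will span the $k$-th block. The obstruction will involve vectors $\Phi_g^k$ whose coefficients in the $k$-th block are $\pm2^{-k}$, similarly in block $k+1$, and for which massive cancellation gives $\|\Phi_g^k\|\le C\sqrt{k+2}\,2^{-k/2}$.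

What happens if we use $S$ with a cube in each block, of common side $a_k$? A coordinate of $\sum_jt_jf_j^k$ can be $\sum_j\pm t_j$, so the image of the cube has size about $2^ka_k$, and compactness of $K$ forces $2^ka_k\to0$. As in Section 6, a vector $y$ with coefficients $b_j$ is charged $\frac{\omega(\tau)}\tau\|y\|+\omega(\tau)\sum_j|b_j|/a_k$. For $\Phi_g^k$ the second term is at least about $\omega(\tau)2^k$. With $\omega(t)=t^\alpha$ it tends to $0$ only if $\tau=o(2^{-k/\alpha})$. Then the available bound $\tau^{\alpha-1}2^{-k/2}$ for the first term (even without the factor $\sqrt{k+2}$) is at least $2^{k((1-\alpha)/\alpha-1/2)}$ for large $k$, which does not tend to $0$ when $\alpha\le\frac23$. So with cubes this estimate cannot reach all $\alpha$.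

The cube charges the $\ell_1$-norm of the coefficients, which is $1$ for $\Phi_g^k$ in block $k$, while the $\ell_2$-norm is only $2^{-k/2}$. To be charged for the $\ell_2$-norm we average the derivative against a Gaussian density. The averaged derivative against a density $p$ is $-\int f\,\partial_cp$, a formula that needs no derivative of $f$, and for a Gaussian of scale $a$ we have $\int|\partial_cp|\le|c|_2/a$. A Gaussian vector $a_kG$ also has image of size only about $a_k2^{k/2}\sqrt k$. So we may take $a_k$ equal to $2^{-k/2}$ up to a power of $k$. The Gaussian must be cut off to live on a compact set.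

## 8. Characters with small sums, and the vectors they span

Recall that the characters of $\mathbb Z_2^m$ are the $2^m$ functions $g\mapsto(-1)^{\sum_{i\in I}g_i}$, $I\subset\{1,\dots,m\}$. They have values $\pm1$ and are multiplicative, and distinct ones are orthogonal: the average of their product over the group is $0$. We write the group operation as $gh$; each $g$ is its own inverse. For $k\ge0$ let $G_k$ be disjoint copies of $\mathbb Z_2^{k+2}$, so that $|\widehat G_k|=|G_k|=4\cdot2^k$, and let $N_k=2^k$, $A=9$.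

**Step 1: choose characters and signs (after A. M. Davie, 1973).** The aim is to find in $\widehat G_k$ ($k\ge0$) distinct characters $\sigma_j^k$ ($j\le N_k$), $\tau_j^k$ ($j\le N_{k+1}$), and signs $\varepsilon_j^k$ ($k\ge1$, $j\le N_k$) with
$$\Big|2\sum_j\sigma_j^k(g)-\sum_j\tau_j^k(g)\Big|\le A\sqrt{k+1}\,2^{k/2}\qquad(g\in G_k), \tag{8}$$
$$\Big|\sum_{j\le N_k}\varepsilon_j^k\tau_j^{k-1}(h)\sigma_j^k(g)\Big|\le A\sqrt{k+1}\,2^{k/2}\qquad(g\in G_k,\ h\in G_{k-1},\ k\ge1). \tag{9}$$
We use Hoeffding's inequality: if $X_1,\dots,X_n$ are independent, of mean $0$, with values in $[-c,c]$, then $P(|\sum X_i|\ge s)\le2e^{-s^2/(2nc^2)}$.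

For (8), split $\widehat G_k$ into $2^k$ quadruples. In each, independently and uniformly, choose one character as a $\sigma$ and two others as $\tau$'s. For fixed $g$, the sum in (8) is a sum of $2^k$ independent terms $2\sigma(g)-\tau(g)-\tau'(g)\in[-4,4]$. Each of $\sigma,\tau,\tau'$ is uniform in the quadruple, so each term has mean $2-1-1=0$ times the mean of the quadruple at $g$, that is, $0$. By Hoeffding with $n=2^k$, $c=4$, and a union over the $2^{k+2}$ points $g$, (8) fails with probability at most $2^{k+3}e^{-A^2(k+1)/32}$. For $k=0$ this is $8e^{-81/32}<1$, and passing from $k$ to $k+1$ multiplies it by $2e^{-81/32}<1$. So some choice satisfies (8).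

For (9), with the characters fixed, take independent random signs. Now $n=2^k$, $c=1$, and there are $2^{k+2}\cdot2^{k+1}=2^{2k+3}$ pairs $(g,h)$. The failure probability is at most $2\cdot2^{2k+3}e^{-A^2(k+1)/2}<1$.

**Step 2: define the block vectors and biorthogonal functionals.** We work in $c_0(\bigsqcup_kG_k)$, which is $c_0$ with the coordinates indexed by a countable set. For $k\ge1$, $j\le N_k$ let
$$f_j^k=\tau_j^{k-1}\ \text{on }G_{k-1},\qquad f_j^k=\varepsilon_j^k\sigma_j^k\ \text{on }G_k,\qquad f_j^k=0\ \text{elsewhere}.$$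
Let $J_kt=\sum_jt_jf_j^k$ for $t\in\mathbb R^{N_k}$, $E^k=J_k(\mathbb R^{N_k})$, and let $\delta_g$ be the coordinate functionals. Put
$$\alpha_j^k=\frac1{|G_k|}\sum_{g\in G_k}\varepsilon_j^k\sigma_j^k(g)\delta_g,\qquad\tilde\alpha_j^k=\frac1{|G_{k-1}|}\sum_{g\in G_{k-1}}\tau_j^{k-1}(g)\delta_g .$$
On $G_k$ the only block vectors that do not vanish are the $f_i^k$, equal to $\varepsilon_i^k\sigma_i^k$, and the $f_i^{k+1}$, equal to $\tau_i^k$. Since all the $\sigma^k$ and $\tau^k$ are distinct, orthogonality gives $\alpha_j^k(f_i^l)=\delta_{kl}\delta_{ij}$. In the same way, looking at $G_{k-1}$, $\tilde\alpha_j^k(f_i^l)=\delta_{kl}\delta_{ij}$. So all the $f_i^l$ are linearly independent, and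
$$\alpha_j^k=\tilde\alpha_j^k\quad\text{on the closed span of the }f_i^l. \tag{10}$$

**Step 3: define the vectors with cancellation.** For $k\ge1$ and $g\in G_k$ put
$$\Phi_g^k=\frac1{N_{k+1}}\sum_j\tau_j^k(g)f_j^{k+1}-\frac1{N_k}\sum_j\varepsilon_j^k\sigma_j^k(g)f_j^k .$$
We compute its coordinates. At $h\in G_k$ we get $2^{-k-1}\sum_j\tau_j^k(g)\tau_j^k(h)-2^{-k}\sum_j\sigma_j^k(g)\sigma_j^k(h)=-2^{-k-1}\big[2\sum_j\sigma_j^k(gh)-\sum_j\tau_j^k(gh)\big]$. By (8) this is at most $\frac12A\sqrt{k+1}\,2^{-k/2}$ in modulus. At $h\in G_{k+1}$ we get $2^{-k-1}\sum_j\varepsilon_j^{k+1}\tau_j^k(g)\sigma_j^{k+1}(h)$, at most $A\sqrt{k+2}\,2^{-(k+1)/2}$ in modulus by (9) at level $k+1$. At $h\in G_{k-1}$ we get $-2^{-k}\sum_j\varepsilon_j^k\sigma_j^k(g)\tau_j^{k-1}(h)$, at most $A\sqrt{k+1}\,2^{-k/2}$ in modulus by (9) at level $k$. All other coordinates are $0$. Hence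
$$\|\Phi_g^k\|_\infty\le A\sqrt{k+2}\;2^{-k/2}. \tag{11}$$

## 9. Truncated Gaussian densities and the functionals $S$

**Step 4: define $K$ and the densities.** Let
$$a_k=2^{-k/2}(k+1)^{-3},\qquad R_k=4a_k\sqrt{k+1}\,2^{k/2}=4(k+1)^{-5/2},$$
$$V_k=\{t\in\mathbb R^{N_k}:\|J_kt\|\le2R_k\},\qquad K=\Big\{\sum_{k\ge1}x_k:\ x_k\in E^k,\ \|x_k\|\le2R_k\Big\}.$$
Since $J_k$ is injective, $V_k$ is a compact convex body. Since $\sum R_k<\infty$, the map $(t^k)_k\mapsto\sum_kJ_kt^k$ is continuous on the compact space $\prod_kV_k$, and $K$ is its image. So $K$ is compact; it is convex and contains $0$. Note that $K$ does not depend on $\omega$.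

Let $\gamma_k$ be the density of $a_kG$, with $G$ standard Gaussian in $\mathbb R^{N_k}$, let $\chi(s)=\min(1,\max(0,2-s))$, and put
$$p_k(t)=Z_k^{-1}\gamma_k(t)\,\chi(\|J_kt\|/R_k),\qquad Z_k=\int\gamma_k(t)\,\chi(\|J_kt\|/R_k)\,dt .$$
The truncation costs at most a factor $2$. Indeed, the coordinates of $J_kG$ that are not identically zero are those in $G_{k-1}\cup G_k$, at most $2^{k+3}$ in number. Each is a sum $\sum_j\pm G_j$, so it is $N(0,2^k)$. Since $R_k/(a_k2^{k/2})=4\sqrt{k+1}$ and $P(|N(0,1)|>u)\le2e^{-u^2/2}$,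
$$P(\|J_ka_kG\|>R_k)\le2^{k+4}e^{-8(k+1)}\le\tfrac12 ,$$
and therefore $Z_k\ge\frac12$. So $p_k$ is a Lipschitz probability density supported in $V_k$. We also need its derivative in a direction $c\in\mathbb R^{N_k}$. We have $\nabla\gamma_k=-a_k^{-2}t\,\gamma_k$, hence $\int|\partial_c\gamma_k|=a_k^{-1}\mathbb E|\langle c,G\rangle|\le|c|_2/a_k$. The function $\chi(\|J_kt\|/R_k)$ lies in $[0,1]$, and its derivative in direction $c$ is at most $\|J_kc\|/R_k$ in modulus. With $Z_k^{-1}\le2$,
$$\int|\partial_cp_k|\le2\Big(\frac{|c|_2}{a_k}+\frac{\|J_kc\|}{R_k}\Big)\qquad(c\in\mathbb R^{N_k}). \tag{12}$$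

**Step 5: define $S$.** Let $P=\bigotimes_kp_k(t^k)\,dt^k$ on $\prod_kV_k$, with expectation $\mathbb E$. For $f\in C(K)$ put
$$\langle S(J_kc),f\rangle=-\int_{V_k}\partial_cp_k(s)\;\mathbb E\,f\Big(J_ks+\sum_{l\ne k}J_lt^l\Big)\,ds ,$$
which is linear in $c$, and extend $S$ linearly to $\mathrm{span}\bigcup_kE^k$. This is possible since the $f_i^l$ are independent.

**Step 6: estimate $S$ on two neighboring blocks.** Let $\omega$ be as in Theorem B, $\rho=\omega\circ d$, $y=J_kb+J_{k+1}c$, $\tau>0$, $f\in\mathrm{Lip}_0(K,\rho)$, $L=\|f\|_L$. We claim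
$$|\langle Sy,f\rangle|\le L\,\frac{\omega(\tau)}\tau\|y\|+2L\,\omega(\tau)\Big[\frac{|b|_2}{a_k}+\frac{\|J_kb\|}{R_k}+\frac{|c|_2}{a_{k+1}}+\frac{\|J_{k+1}c\|}{R_{k+1}}\Big], \tag{13}$$
$$\langle Sy,x^*|_K\rangle=x^*(y)\qquad(x^*\in c_0^*). \tag{14}$$
The point of treating both blocks together is that the first term of (13) contains $\|y\|$, with the cancellation between the blocks.

Put $q(s,s')=p_k(s)p_{k+1}(s')$ and $v=(b,c)$. For $h\in C(K)$ put
$$F_h(s,s')=\mathbb E\,h\Big(J_ks+J_{k+1}s'+\sum_{l\ne k,k+1}J_lt^l\Big)\quad\text{on }V_k\times V_{k+1}.$$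
Since $\partial_vq=\partial_bp_k(s)\,p_{k+1}(s')+p_k(s)\,\partial_cp_{k+1}(s')$, Fubini gives $\langle Sy,h\rangle=-\int F_h\,\partial_vq$.

Suppose $h$ is $\Lambda$-Lipschitz for the norm. Then $F_h$ is $\Lambda$-Lipschitz for $\|J_ks+J_{k+1}s'\|$, which is a norm on $\mathbb R^{N_k+N_{k+1}}$ by independence. Extend $F_h$ to the whole space with the same constant (McShane). Since $q$ vanishes outside $V_k\times V_{k+1}$, the formula for $\langle Sy,h\rangle$ is not affected. The function $F_hq$ is Lipschitz with compact support, so $\int\partial_v(F_hq)=0$, by integrating along lines parallel to $v$. Hence $\langle Sy,h\rangle=\int q\,\partial_vF_h$. Almost everywhere $|\partial_vF_h|\le\Lambda\|J_kb+J_{k+1}c\|=\Lambda\|y\|$, and $\int q=1$. Thus $|\langle Sy,h\rangle|\le\Lambda\|y\|$.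

If $h=x^*|_K$, then $F_h$ is the restriction of an affine function on the whole space, namely $x^*(J_ks+J_{k+1}s')$ plus a constant. Use this as the extension; then $\partial_vF_h=x^*(y)$ and the same integration by parts gives (14).

For general $f$, take $f_1$ from Lemma 2. Then $|\langle Sy,f_1\rangle|\le L\frac{\omega(\tau)}\tau\|y\|$. Since $0\le f-f_1\le L\omega(\tau)$, also $|F_{f-f_1}|\le L\omega(\tau)$, and
$$|\langle Sy,f-f_1\rangle|\le L\omega(\tau)\int|\partial_vq|\le L\omega(\tau)\Big(\int|\partial_bp_k|+\int|\partial_cp_{k+1}|\Big).$$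
Now (13) follows from (12).

**Step 7: apply the estimate to $\Phi_g^k$.** For $y=\Phi_g^k$ the coefficients are $b_j=\mp2^{-k}$ and $c_j=\pm2^{-k-1}$, so $|b|_2=2^{-k/2}$, $|c|_2=2^{-(k+1)/2}$. As $\|f_j^l\|=1$, also $\|J_kb\|,\|J_{k+1}c\|\le1$. Take $\tau=a_k$. By (11), $\|y\|/a_k\le A\sqrt{k+2}\,(k+1)^3$. Further $|b|_2/a_k=(k+1)^3$, $|c|_2/a_{k+1}=(k+2)^3$, and $1/R_k$, $1/R_{k+1}$ are at most $(k+2)^{5/2}$. So (13) gives, for an absolute constant $C$,
$$\|S\Phi_g^k\|_{\mathrm{Lip}_0(K,\rho)^*}\le C\,\omega(a_k)(k+2)^{7/2}. \tag{15}$$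
Since $a_k\le2^{-k/2}$, the hypothesis on $\omega$ gives $\omega(a_k)=O(k^{-5})$. So the right side of (15) is $O(k^{-3/2})$, which is summable in $k$.

**Step 8: apply the estimate to averages over one block.** For $x\in K$ let $y_k(x)=N_k^{-1}\sum_j\alpha_j^k(x)f_j^k$. The numbers $\alpha_j^k(x)$ are the inner products, in $L_2(G_k)$ with normalized counting measure, of $x|_{G_k}$ with the orthonormal functions $\varepsilon_j^k\sigma_j^k$. So Bessel's inequality gives $\sum_j\alpha_j^k(x)^2\le\|x\|^2$. Hence the coefficient vector $b$ of $y_k(x)$ satisfies $|b|_2\le2^{-k}\|x\|$, and $\|y_k(x)\|\le\sum_j|b_j|\le2^{k/2}|b|_2\le2^{-k/2}\|x\|$. In (13) take $\tau=a_k$, $c=0$: then $\|y_k(x)\|/a_k\le(k+1)^3\|x\|$, $|b|_2/a_k\le(k+1)^3\|x\|$, and $\|J_kb\|/R_k\le(k+1)^{5/2}\|x\|$. So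
$$|\langle Sy_k(x),f\rangle|\le C\|f\|_L\|x\|\,\omega(a_k)(k+1)^3\longrightarrow0. \tag{16}$$

## 10. Tensors of trace one that converge to the zero operator

**Step 9: build the tensors and their differences.** Each $\delta_g|_K$ vanishes at $0$ and has slopes at most $d/\omega(d)$ for $\rho$. Since $\omega(t)/t\to\infty$, it lies in $\mathrm{lip}_0(K,\rho)$, with norm at most $\kappa=\sup_{0<t\le\operatorname{diam}K}t/\omega(t)<\infty$. Hence $\alpha_j^k|_K\in\mathrm{lip}_0(K,\rho)$ too. By (13) each $Sf_j^k$ is bounded on $\mathrm{Lip}_0(K,\rho)$. Put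
$$w^k=\frac1{N_k}\sum_j\alpha_j^k|_K\otimes Sf_j^k,\qquad w^k(f)(x)=\frac1{N_k}\sum_j\alpha_j^k(x)\langle Sf_j^k,f\rangle=\langle Sy_k(x),f\rangle .$$
By (14) the trace of $w^k$ is $N_k^{-1}\sum_j\langle Sf_j^k,\alpha_j^k|_K\rangle=N_k^{-1}\sum_j\alpha_j^k(f_j^k)=1$ for every $k$, while by (16) $w^k(f)(x)\to0$. We show that the differences $w^{k+1}-w^k$ are small. In $w^k$, write $\alpha_j^k$ as its average over $G_k$. In $w^{k+1}$, use $\alpha_j^{k+1}|_K=\tilde\alpha_j^{k+1}|_K$, which holds by (10) since $K$ lies in the closed span of the $f_i^l$, and write $\tilde\alpha_j^{k+1}$ as its average over the same group $G_k$. Collecting the coefficient of $\delta_g|_K$, we get the identity of tensors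
$$w^{k+1}-w^k=\frac1{|G_k|}\sum_{g\in G_k}\delta_g|_K\otimes\Big[\frac1{N_{k+1}}\sum_j\tau_j^k(g)Sf_j^{k+1}-\frac1{N_k}\sum_j\varepsilon_j^k\sigma_j^k(g)Sf_j^k\Big]=\frac1{|G_k|}\sum_{g\in G_k}\delta_g|_K\otimes S\Phi_g^k .$$

**Step 10: assemble one absolutely convergent family.** Let $(g_i,\varphi_i)$ be the family consisting of the pairs $(\alpha_j^1|_K,\ N_1^{-1}Sf_j^1)$, $j\le N_1$, followed by the pairs $(\delta_g|_K,\ |G_k|^{-1}S\Phi_g^k)$, $g\in G_k$, for $k=1,2,\dots$. Here $g_i\in\mathrm{lip}_0(K,\rho)$ and $\varphi_i\in\mathrm{Lip}_0(K,\rho)^*$. The $k$-th block contributes at most $\kappa C\omega(a_k)(k+2)^{7/2}$ to $\sum\|g_i\|\|\varphi_i\|$ by (15), so this sum is finite. Hence all sums below converge absolutely and may be computed along ends of blocks, where the partial sum of the tensors $g_i\otimes\varphi_i$ is some $w^k$. Therefore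
$$\sum_i\varphi_i(g_i)=\lim_k1=1,\qquad\sum_i\varphi_i(f)g_i(x)=\lim_kw^k(f)(x)=0\quad(x\in K,\ f\in\mathrm{Lip}_0(K,\rho)). \tag{17}$$

**Step 11: the two function spaces.** By (17), $\sum_i\varphi_i(f)g_i=0$ for all $f$ in $\mathrm{lip}_0(K,\rho)$ or $\mathrm{Lip}_0(K,\rho)$, since evaluations are continuous on both spaces. Lemma 1 applies to $\mathrm{Lip}_0(K,\rho)$, and to $\mathrm{lip}_0(K,\rho)$ with the restrictions of the $\varphi_i$. Both spaces fail the A.P.

**Step 12: the free space.** Each $\varphi_i$ is a multiple of some $Sy$ with $y\in E^k+E^{k+1}$, and by Step 5 such an $Sy$ is integration of $f(\sum_lJ_lt^l)$ against a finite signed measure on $\prod_lV_l$. The map $t\mapsto\delta_{\sum_lJ_lt^l}\in\mathcal F(K,\rho)$ is bounded, and it is continuous because $\|\delta_x-\delta_{x'}\|=\rho(x,x')$. So $\varphi_i$ is the Bochner integral of this map against that measure, and $\varphi_i\in\mathcal F(K,\rho)$. On the other side, $g_i\in\mathrm{Lip}_0(K,\rho)=\mathcal F(K,\rho)^*$. The operator $m\mapsto\sum_i\langle m,g_i\rangle\varphi_i$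 on $\mathcal F(K,\rho)$ converges absolutely. It sends $\delta_x$ to $\sum_ig_i(x)\varphi_i$, which is annihilated by every $f\in\mathrm{Lip}_0(K,\rho)$ by (17), hence is $0$. So the operator vanishes on the span of the $\delta_x$, and therefore identically. Also $\sum_i\langle\varphi_i,g_i\rangle=1$. By Lemma 1 with the roles of $g_i$ and $\varphi_i$ exchanged, $\mathcal F(K,\rho)$ fails the A.P.

Finally, $\omega(t)=t^\alpha$ with $0<\alpha<1$ is a modulus with $\omega(t)/t\to\infty$ and $t^\alpha=O(|\log t|^{-5})$, which gives the last sentence of Theorem B. $\blacksquare$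

## 11. The M.A.P. of $\mathrm{lip}_0(K)$ is the A.P. of its dual

**Proposition C.** For every compact metric space $K$, with $X=\mathrm{lip}_0(K)$: $X$ has the M.A.P. $\iff$ $X^*$ has the A.P. $\iff$ $X^*$ has the M.A.P.

The feature of $\mathrm{lip}_0(K)$ behind this is that it is almost a subspace of $c_0$. For a finite $K$ one sees this at once: $f\mapsto\big(\frac{f(x)-f(y)}{d(x,y)}\big)_{x\ne y}$ is an isometric embedding into a finite-dimensional sup-norm space. For infinite $K$ we must discard most pairs.

**Step 1: embed $X$ almost isometrically in $c_0$ (Kalton).** Let $0<\eta<\frac14$. For $n\in\mathbb Z$ let $A_n=\{(x,y):2^{-n}\le d(x,y)<2^{1-n}\}$, which is empty for $n$ very negative. By total boundedness choose a finite $F_n\subset A_n$ such that each $(x,y)\in A_n$ has $(x',y')\in F_n$ with $d(x,x'),d(y,y')\le\eta2^{-n}$. Write $D=d(x,y)$, $D'=d(x',y')$; then $D\ge2^{-n}$ and $|D-D'|\le2\eta2^{-n}$. So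
$$\Big|\frac{f(x)-f(y)}D-\frac{f(x')-f(y')}{D'}\Big|\le\frac{2\eta2^{-n}\|f\|_L}D+\|f\|_LD'\,\frac{|D-D'|}{DD'}\le4\eta\|f\|_L .$$
Hence the map $f\mapsto\big(\frac{f(x)-f(y)}{d(x,y)}\big)_{(x,y)\in\bigcup_nF_n}$ has image norm between $(1-4\eta)\|f\|_L$ and $\|f\|_L$. For $f\in X$ the image is in $c_0$, since the slopes on $A_n$ tend uniformly to $0$ as $n\to\infty$ and each $F_n$ is finite. After scaling: for every $\varepsilon>0$ there is a linear $U:X\to c_0$ with $\|f\|\le\|Uf\|\le(1+\varepsilon)\|f\|$. In particular $X$ is separable. So is $X^*$, since $U^*:\ell_1\to X^*$ is onto by Hahn–Banach.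

**Step 2: upgrade weak\* convergence to norm convergence.** We show: if $m_n\to m$ weak\* in $X^*$ and $\limsup\|m_n\|\le\|m\|$, then $\|m_n-m\|\to0$. Fix $\varepsilon$ and $U$ as in Step 1, and pass to a subsequence along which $\|m_n-m\|$ tends to its original $\limsup$. Let $\|\cdot\|_U$ be the norm on $X^*$ dual to $\|U\cdot\|$; then $(1+\varepsilon)^{-1}\|\cdot\|\le\|\cdot\|_U\le\|\cdot\|$. By Hahn–Banach, extending $Uf\mapsto m_n(f)$ from $U(X)$ to $c_0$, there are $\tilde m_n\in\ell_1$ with $U^*\tilde m_n=m_n$ and $\|\tilde m_n\|_1=\|m_n\|_U$. Pass to a further subsequence with $\tilde m_n\to\tilde m$ weak\*. Then $U^*\tilde m=m$, so $\|\tilde m\|_1\ge\|m\|_U$.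

In $\ell_1$ we have $\|\tilde m_n\|_1-\|\tilde m_n-\tilde m\|_1\to\|\tilde m\|_1$. To see this, choose finitely many coordinates outside which $\tilde m$ has norm less than $\theta$. On these coordinates $\tilde m_n\to\tilde m$, so they contribute to the left side a quantity tending to the norm of that part of $\tilde m$. On the others the contribution is at most $\theta$ in modulus by the triangle inequality. Then let $\theta\to0$. Therefore
$$\lim\|m_n-m\|\le(1+\varepsilon)\limsup\|\tilde m_n-\tilde m\|_1=(1+\varepsilon)\limsup\big(\|\tilde m_n\|_1-\|\tilde m\|_1\big)\le(1+\varepsilon)\Big(\|m\|-\frac{\|m\|}{1+\varepsilon}\Big)=\varepsilon\|m\| .$$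
Here we used $\|\tilde m_n\|_1=\|m_n\|_U\le\|m_n\|$ and $\|\tilde m\|_1\ge\|m\|_U\ge\|m\|/(1+\varepsilon)$. The left side is the original $\limsup$, so letting $\varepsilon\to0$ proves the claim.

**Step 3: from the M.A.P. of $X$ to the M.A.P. of $X^*$.** Suppose $X$ has the M.A.P. Since $X$ is separable, there are finite-rank contractions $T_n$ with $T_nf\to f$ for each $f$: let $T_n$ be within $1/n$ of the identity on the first $n$ points of a dense sequence. For $m\in X^*$, $T_n^*m\to m$ weak\* and $\|T_n^*m\|\le\|m\|$, so $T_n^*m\to m$ in norm by Step 2. The $T_n^*$ are finite-rank contractions converging pointwise to the identity of $X^*$, hence uniformly on compact sets. So $X^*$ has the M.A.P., and a fortiori the A.P.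

**Step 4: from the A.P. of $X^*$ to the M.A.P. of $X^*$.** A separable dual space with the A.P. has the M.A.P. (Grothendieck; Lindenstrauss–Tzafriri I, Thm 1.e.15), and $X^*$ is separable by Step 1.

**Step 5: from the M.A.P. of $X^*$ to the M.A.P. of $X$ (Grothendieck; valid for every Banach space).** Let $H\subset X^*$ be a finite-dimensional subspace and $\varepsilon>0$. Applying the M.A.P. to the unit sphere of $H$, choose a finite-rank contraction $R$ on $X^*$ with $\|Rm-m\|\le\varepsilon\|m\|$ on $H$. The space $R^*(X)\subset X^{**}$ is finite-dimensional. By the principle of local reflexivity there is $W:R^*(X)\to X$ with $\|W\|\le1+\varepsilon$ and $m(W\xi)=\xi(m)$ for $\xi\in R^*(X)$, $m\in H$. Then $T=(1+\varepsilon)^{-1}WR^*|_X$ is a finite-rank contraction on $X$ with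
$$m(Tx)=(1+\varepsilon)^{-1}(R^*x)(m)=(1+\varepsilon)^{-1}(Rm)(x)\qquad(m\in H,\ x\in X).$$
So $|m(Tx)-m(x)|\le\frac{1}{1+\varepsilon}|(Rm-m)(x)|+\frac{\varepsilon}{1+\varepsilon}|m(x)|\le2\varepsilon\|m\|\|x\|$ for $m\in H$.

It remains to pass from this weak approximation to approximation in norm. Fix $x_1,\dots,x_r\in X$ and consider in $X^r$ the set of all $(Tx_1,\dots,Tx_r)$ with $T$ a finite-rank contraction. It is convex. A functional on $X^r$ is given by $r$ elements of $X^*$, so the estimate above, with $H$ containing all elements used in finitely many functionals, shows that $(x_1,\dots,x_r)$ lies in the weak closure of this set. For convex sets the weak and norm closures coincide. Hence for every $\theta>0$ there is a finite-rank contraction $T$ with $\|Tx_i-x_i\|<\theta$ for all $i\le r$. Given a compact $C\subset X$, take the $x_i$ to be a finite $\theta$-net of $C$. As in Section 2, $\|Tx-x\|<3\theta$ on $C$. So $X$ has the M.A.P.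

Steps 3, 4 and 5 give the three equivalences. $\blacksquare$
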